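# Powers of $g$ and the strong algebraic Bredon–Löffler bound

## 1. The bound $k\le n+2s$ and its first tests

Let $A$ be the mod 2 Steenrod algebra. For $k\ge 1$ let $P_{-k}$ be the stunted real projective spectrum, the Thom spectrum of $-k$ times the canonical line bundle over $\mathbb RP^\infty$. It has cells in each dimension $\ge -k$. Its cohomology $L_{-k}=H^*(P_{-k};\mathbb F_2)$ has basis $x^j$, $j\ge -k$, with $Sq^i x^j=\binom ji x^{i+j}$. There is a map $S^0\to\Sigma P_{-k}$, and it induces the non-zero $A$-homomorphism $r_k:\Sigma L_{-k}\to\mathbb F_2$, which sends $\Sigma x^{-1}$ to $1$. It is $A$-linear because $Sq^i x^{-1-i}=\binom{-1-i}{i}x^{-1}$ and $\binom{-1-i}{i}=\pm\binom{2i}{i}$ is even for $i>0$. We study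
$$r_k^*:\mathrm{Ext}_A^{s,t}(\mathbb F_2,\mathbb F_2)\to\mathrm{Ext}_A^{s,t}(\Sigma L_{-k},\mathbb F_2),\qquad n=t-s .$$

If $k\le k'$, then $L_{-k}\subset L_{-k'}$ is a submodule and $r_k$ is the restriction of $r_{k'}$. So $r_{k'}^*(z)=0$ implies $r_k^*(z)=0$. Write $\kappa(z)$ for the largest $k\ge1$ with $r_k^*(z)=0$, with $\kappa(z)=0$ if there is none. Then $\kappa(z)$ measures how long $z$ stays dead, and the problem is to bound it by the stem $n$ and the filtration $s$. The paper "The Root Invariant" (https://rrb.wayne.edu/papers/JPCG60.pdf) discusses this. The algebraic Bredon–Löffler conjecture says that $r_k^*$ is a monomorphism whenever $k>2(t-s)>0$, and this is known for $t-s<30$. It is also known that $r_k^*$ is a monomorphism whenever $t-s>0$ and $\sqrt{3+k/2}>t-s+2$. The strong version brings in $s$.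

**Conjecture (Strong algebraic Bredon–Löffler).** $r_k^*$ is a monomorphism if $s<\dfrac{k-n}{2}$.

In other words, $\kappa(z)\le n+2s$ for every non-zero $z$. The answer one would first guess is "true", and simple cases agree.

For $1\in\mathrm{Ext}^{0,0}$ we have $r_k^*(1)=r_k\ne0$, so $\kappa(1)=0=n+2s$.

For $h_1\in\mathrm{Ext}^{1,2}$ ($n=1$, $s=1$) the bound is $3$. The class $h_1$ is the extension $0\to\Sigma^2\mathbb F_2\to M\to\mathbb F_2\to0$ with $M=\langle a_0,a_2\rangle$ and $Sq^2a_0=a_2$. So $r_k^*(h_1)=0$ exactly if $r_k$ lifts to an $A$-linear map $f:\Sigma L_{-k}\to M$. Such an $f$ has $f(\Sigma x^{-1})=a_0$, $f(\Sigma x)=\epsilon a_2$, and is zero on the other basis elements. Linearity into degree $2$ says that $\binom{1-j}{j}\epsilon=1$ for $j=2$, and $\binom{1-j}{j}\epsilon=0$ for every other $j>0$ with $1-j\ge-k$. For $j=2$ we get $\binom{-1}{2}=1$, so $\epsilon=1$. Next, $\binom01=0$ and $\binom{-2}{3}=-4$ cause no trouble, but $\binom{-3}{4}=15$ is odd, and $j=4$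 enters when $k\ge3$. Hence $\kappa(h_1)=2<3$.

In Section 4 we shall see that $\kappa(h_i)=2^i=n+s$ for all $i$, again below $n+2s=2^i+1$. Nevertheless the conjecture is false. The counterexamples below are large powers of one class $g$ in stem $20$ and filtration $4$; the smallest power that we shall treat explicitly has $s=52\cdot10^6$.

## 2. Cobar complexes, their products, and $\cup_1$

Everything is over $\mathbb F_2$. The dual Steenrod algebra is $A_*=\mathbb F_2[\xi_1,\xi_2,\dots]$ with $|\xi_i|=2^i-1$, $\xi_0=1$, $\Delta\xi_n=\sum_i\xi_{n-i}^{2^i}\otimes\xi_i$ and antipode $\chi$.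

**Definition (cobar complex).** Let $\Gamma$ be a sub or quotient Hopf algebra of $A_*$, $\bar\Gamma=\ker\varepsilon$, and let $X$ be a right $\Gamma$-comodule with coaction $\psi$. Put $C^s_\Gamma(X)=X\otimes\bar\Gamma^{\otimes s}$, with elements written $x[\gamma_1|\dots|\gamma_s]$, and
$$d(x[\gamma_1|\dots|\gamma_s])=\bar\psi(x)[\gamma_1|\dots|\gamma_s]+\sum_i x[\dots|\bar\Delta\gamma_i|\dots],$$
where $\bar\psi(x)=\psi(x)-x\otimes1$ and $\bar\Delta\gamma=\Delta\gamma-\gamma\otimes1-1\otimes\gamma$. Write $\mathrm{Ext}_\Gamma(X)=H(C_\Gamma(X))$.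

For example, $\bar\Delta\xi_2=\xi_1^2\otimes\xi_1$, so $d[\xi_2]=[\xi_1^2|\xi_1]$. The definition uses only the coalgebra structure of $\Gamma$ and the element $1$, so it makes sense for coaugmented coalgebras.

This is a normalized complex. Let $E^s=X\otimes\Gamma^{\otimes s}$ with cofaces $d^0=\psi$, $d^i=\Delta$ in the $i$-th slot ($1\le i\le s$), and $d^{s+1}=(-)\otimes1$. The codegeneracies apply $\varepsilon$ to a slot, and their common kernel is $X\otimes\bar\Gamma^{\otimes s}$. On it $\sum_i d^i$ is the formula above, since the terms with an inserted letter $1$ cancel in pairs.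

**Cofree comodules.** If $X=\Gamma$ with $\psi=\Delta$, then $H(C_\Gamma(\Gamma))=\mathbb F_2$, in cohomological and internal degree $0$. Indeed let $\sigma:E^s\to E^{s-1}$ apply $\varepsilon$ to the factor $X=\Gamma$. Then $\sigma d^0=1$ and $\sigma d^i=d^{i-1}\sigma$ for $i\ge1$, so $\sigma d+d\sigma=1$ on $E^s$ for $s\ge1$, and $\sigma d(\gamma)=\gamma+\varepsilon(\gamma)1$ on $E^0$.

**Products.** For comodules $X,N$ and $a\in E^s(X)$, $b\in E^q(N)$, let $a\cup b$ be the slotwise product of $a\otimes1^{\otimes q}$ and $(d^0)^sb$ in $X\otimes N\otimes\Gamma^{\otimes(s+q)}$. With $\sum n_{(0)}\otimes\dots\otimes n_{(s)}$ the iterated coaction,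
$$x[\gamma_1|..|\gamma_s]\cup n[\delta_1|..|\delta_q]=\sum x\otimes n_{(0)}[\gamma_1n_{(1)}|\dots|\gamma_sn_{(s)}|\delta_1|\dots|\delta_q].\tag{1}$$
Since $\bar\Gamma$ is an ideal, normalized elements have normalized products. For $N=\mathbb F_2$ this is juxtaposition. The product is associative: both bracketings are the slotwise product of $a\otimes1\cdots$, $(d^0)^sb\otimes1\cdots$ and $(d^0)^{s+q}c$.

**Lemma 1 (Leibniz).** $d(a\cup b)=da\cup b+a\cup db$.

*Proof.* Cofaces are multiplicative. For $i\le s$ we have $d^i(a\otimes1^{\otimes q})=d^ia\otimes1^{\otimes q}$ and $d^i(d^0)^sb=(d^0)^{s+1}b$, so $\sum_{i\le s}d^i(a\cup b)=\sum_{i\le s}d^ia\cup b$. For $i>s$ we have $d^i(a\otimes1^{\otimes q})=a\otimes1^{\otimes(q+1)}$ and $d^i(d^0)^sb=(d^0)^sd^{i-s}b$, which gives $\sum_{j=1}^{q+1}a\cup d^jb$. The terms of $da\cup b+a\cup db$ that are missing are $d^{s+1}a\cup b$ and $a\cup d^0b$. Both equal $(a\otimes1^{\otimes(q+1)})\cdot(d^0)^{s+1}b$, so they cancel. $\square$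

**Steenrod operations.** $C_\Gamma(\mathbb F_2)$ comes from a cosimplicial commutative algebra. We recall from May, *A general algebraic approach to Steenrod operations*, that it has natural products $\cup_1$ with
$$d(x\cup_1y)=dx\cup_1y+x\cup_1dy+xy+yx,\tag{2}$$
and that its cohomology (a commutative ring, by (2)) has operations $Sq^j$, raising cohomological degree by $j$ and doubling internal degree. For $x$ a cocycle of cohomological degree $n$, $Sq^{n-1}[x]=[x\cup_1x]$. The Cartan formula holds, $Sq^na=a^2$ and $Sq^ja=0$ for $j>n=\deg a$, and $Sq^0[\gamma]=[\gamma^2]$ in degree $1$. Concretely, Steenrod's formula reads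
$$[a_1|\dots|a_s]\cup_1[b_1|\dots|b_q]=\sum_i\sum[a_1|\dots|a_{i-1}|a_i'b_1|\dots|a_i^{(q)}b_q|a_{i+1}|\dots|a_s].$$
For example, $[a]\cup_1[b]=[ab]$, and for $a,b$ primitive $d[ab]=[a|b]+[b|a]$, as (2) demands.

**The classes $h_i$.** Put $x_i=[\xi_1^{2^i}]$ and $h_i=[x_i]$. In $C_{A_*}(\mathbb F_2)$ we have $d[\xi_2^{2^i}]=x_{i+1}x_i$, so $h_ih_{i+1}=0$. For $i\ge1$ apply $Sq^1$ to $h_{i-1}h_i=0$. Since $Sq^0h_i=h_{i+1}$ and $Sq^1h_i=h_i^2$, the Cartan formula gives $h_{i-1}^2h_{i+1}+h_i^3=0$. Hence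
$$h_i^4=h_{i-1}^2h_{i+1}h_i=0\quad\text{in }\mathrm{Ext}_{A_*}(\mathbb F_2)\qquad(i\ge1).\tag{3}$$
In contrast, $\mathrm{Ext}_{\mathbb F_2[\xi_1]}(\mathbb F_2)=\mathbb F_2[h_0,h_1,\dots]$ and $\mathrm{Ext}_{\mathbb F_2[\xi_1^2]}(\mathbb F_2)=\mathbb F_2[h_1,h_2,\dots]$ are polynomial; this is the textbook computation for a primitively generated polynomial algebra on one generator.

## 3. The comodules $X_k$ and Laurent series

Let $\mathcal L=\mathbb F_2((\zeta))$ with $|\zeta^i|=-i$, and let $X_k=\mathcal L/\zeta^k\mathbb F_2[[\zeta]]$. It has basis $\zeta^i$, $i\le k-1$, and bottom degree $1-k$. Give it the coaction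
$$\psi(\zeta^i)=\Big(\sum_{l\ge0}\zeta^{2^l}\otimes\xi_l\Big)^i .\tag{4}$$
For negative $i$ this is $\zeta^i(1+\sum_{l\ge1}\zeta^{2^l-1}\otimes\xi_l)^i$, expanded in powers of $\zeta$ and cut off at $\zeta^k$. Coassociativity on $\zeta$ is the formula for $\Delta\xi_n$. As an example,
$$\psi(\zeta^{-1})=\zeta^{-1}\otimes1+\zeta^0\otimes\xi_1+\zeta\otimes\xi_1^2+\zeta^2\otimes(\xi_2+\xi_1^3)+\cdots .$$

**Lemma 2.** $X_k$ is the dual of $\Sigma L_{-k}$, and $r_k$ is dual to $\mathbb F_2\to X_k$, $1\mapsto\zeta^0$. Hence $\mathrm{Ext}_A^{s,t}(\Sigma L_{-k},\mathbb F_2)=H^s(C_{A_*}(X_k))_t$, and $r_k^*$ is induced by the unit $\mathbb F_2\to X_k$.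

*Proof.* Let $e_i$ ($i\le k-1$) be dual to $\Sigma x^{-1-i}$, so that $\langle e_i,x^j\rangle=\mathrm{Res}(x^ix^j\,dx)$. The action of $a\in A$ on $x^j$ is obtained by evaluating $a$ on the $A_*$-coefficients of $\lambda(x)^j$, where $\lambda(x)=\sum x^{2^l}\otimes\xi_l$ is Milnor's coaction. The dual has the right action $\langle e_ia,x^j\rangle=\langle e_i,ax^j\rangle$, which corresponds to the left coaction
$$\nu(e_i)=\sum_j\mathrm{Res}_x\big(x^i\lambda(x)^jdx\big)\otimes e_{-1-j}.$$
Put $y=\lambda(x)$. In characteristic $2$, $dy=dx$. The antipode identity $\sum_{l+m=n}\xi_l\chi(\xi_m)^{2^l}=0$ for $n>0$ says that $\lambda\big(\sum_m\chi(\xi_m)y^{2^m}\big)=y$, so the inverse series is $x(y)=\sum_l\chi(\xi_l)y^{2^l}$. Residues do not depend on the parameter. Indeed $\mathrm{Res}_x(y^jy'dx)$ is $1$ for $j=-1$ and $0$ otherwise: in characteristic $0$, for $j\ne-1$, the series is the derivative of $y^{j+1}/(j+1)$, while $y'/y=1/x+{}$a power series. The resulting identities among coefficients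 are integral, hence hold over every commutative ring. So the coefficient of $e_{-1-j}$ is $\mathrm{Res}_y(x(y)^iy^jdy)$, the coefficient of $y^{-1-j}$ in $x(y)^i$. Writing $e_i=\zeta^i$, we get $\nu(\zeta^i)=(\sum\chi(\xi_l)\otimes\zeta^{2^l})^i$. Convert left coactions to right ones with $\chi$, where $\chi^2=1$ because $A_*$ is commutative. This gives (4), and on cobar complexes it is the isomorphism $[a_1|\dots|a_s]x\mapsto x[\chi a_s|\dots|\chi a_1]$. The left cobar complex is the dual of the bar construction, because $\Sigma L_{-k}$ is of finite type and bounded below. Finally, $(\Sigma L_{-k})_0=\langle\Sigma x^{-1}\rangle$, so $r_k$ is dual to $1\mapsto e_0=\zeta^0$. $\square$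

**Definition (completed cobar algebra).** For $\Gamma$ a quotient Hopf algebra of $A_*$ let $\hat C_\Gamma=\lim_kC_\Gamma(X_k)$. In internal degree $t$,
$$\hat C^s_\Gamma=\prod_{i\ge s-t}\zeta^i\otimes(\bar\Gamma^{\otimes s})_{t+i}.$$
Let $\mathcal Z^K\hat C_\Gamma$ be the set of elements that involve only $\zeta^i$ with $i\ge K$.

The bound $i\ge s-t$ holds because each of the $s$ letters has degree at least $1$. A single $X_k$ is not an algebra, but $\mathcal L$ is, and its coaction is multiplicative. Since $\psi(\zeta^i)\in\zeta^i(1+\cdots)$ only raises powers of $\zeta$, formula (1) followed by the multiplication of $\mathcal L$ has finitely many contributions to each coefficient. So $\hat C_\Gamma$ is a DGA, by Lemma 1, and contains $C_\Gamma(\mathbb F_2)$ via $1=\zeta^0$. Moreover $\mathcal Z^K\hat C_\Gamma$ is a subcomplex, and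
$$\mathcal Z^K\hat C_\Gamma\cdot\mathcal Z^{K'}\hat C_\Gamma\subset\mathcal Z^{K+K'}\hat C_\Gamma,\qquad\hat C_\Gamma/\mathcal Z^K\hat C_\Gamma=C_\Gamma(X_K).\tag{5}$$
So $r_K^*$ kills the class of a cocycle $z\in C_{A_*}(\mathbb F_2)$ exactly if $z=y+dc$ with $c\in\hat C_{A_*}$ and $y\in\mathcal Z^K\hat C_{A_*}$: lift a cochain that bounds $z$ in $C_{A_*}(X_K)$. Multiplying two such expressions and using (5), we see that
$$r_K^*(z)=0,\ r_{K'}^*(z')=0\ \Longrightarrow\ r_{K+K'}^*(zz')=0 .\tag{6}$$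

## 4. The classes $h_i$ and their products

By (4), with $w=\sum_{l\ge1}\zeta^{2^i(2^l-1)}\otimes\xi_l^{2^i}$,
$$d(\zeta^{-2^i})=\zeta^{-2^i}\big((1+w)^{-1}-1\big)=[\xi_1^{2^i}]+\zeta^{2^i}[\xi_1^{2^{i+1}}]+(\text{higher powers of }\zeta).$$
So $x_i$ is cohomologous to an element of $\mathcal Z^{2^i}$, and $r_k^*(h_i)=0$ for $k\le2^i$. In internal degree $2^i$ the only non-zero element of $C^0(X_k)$ is $\zeta^{-2^i}$. So for $k\ge2^i+1$, where the term $\zeta^{2^i}[\xi_1^{2^{i+1}}]$ survives, $x_i$ is not a coboundary. Hence $\kappa(h_i)=2^i=n+s$. For $i=1$ this is the computation of Section 1.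

By (6), a product $h_{i_1}\cdots h_{i_s}$ dies for all $k\le\sum2^{i_j}=t=n+s$. The bound $n+2s$ leaves room above this. Both sides of $\kappa\le n+2s$ suit products: $n+2s$ is additive, and $\kappa$ is superadditive by (6). So a violation by one class would persist in all its non-zero powers. The $h_i$ give no long powers to try: $h_i^4=0$ for $i\ge1$, and $h_0^m$ stays in stem $0$.

## 5. Over $\xi_1^2=0$ the bound fails

Let $P=\mathbb F_2[\xi_1^2]\subset A_*$, a sub Hopf algebra, and $P^+=P\cap\ker\varepsilon$. Let $J=A_*\xi_1^2$, a Hopf ideal because $\xi_1^2$ is primitive, and let $Q=A_*/J$. Over $Q$ the element $\xi_2^2$ is primitive, since $\bar\Delta\xi_2^2=\xi_1^4\otimes\xi_1^2\mapsto0$. So $[\xi_2^2]$ is a cocycle, with $s=1$, $t=6$, $n=5$ and $n+2s=7$.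

**Lemma 3.** In $\hat C_Q$, $[\xi_2^2]=d(\zeta^{-6})+\varphi$ with $\varphi\in\mathcal Z^8\hat C_Q$ a cocycle. Hence $[\xi_2^2]^4=\varphi^4+d\bar c$ with $\varphi^4\in\mathcal Z^{32}\hat C_Q$ and $\bar c\in\hat C^3_Q$.

*Proof.* Over $Q$, $\psi(\zeta^2)=\zeta^2(1+v)$ with $v=\sum_{i\ge2}\zeta^{2^{i+1}-2}\xi_i^2=\zeta^6\xi_2^2+\zeta^{14}\xi_3^2+\cdots$. Thus
$$\psi(\zeta^{-6})=\zeta^{-6}(1+v)^{-3}=\zeta^{-6}(1+v)(1+v^4)^{-1}.$$
Here $\zeta^{-6}v=1\otimes\xi_2^2+\zeta^8\otimes\xi_3^2+\cdots$, and $\zeta^{-6}v^4$ involves only $\zeta^j$ with $j\ge18$. So $d(\zeta^{-6})=[\xi_2^2]+\varphi$ with $\varphi=\zeta^8[\xi_3^2]+\cdots\in\mathcal Z^8$. Since $[\xi_2^2]$ is a cocycle, so is $\varphi$. For cocycles $a=b+dc$ we have $a^4-b^4=\sum_ia^i(dc)b^{3-i}=d\big(\sum_ia^icb^{3-i}\big)$, which gives the last statement. $\square$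

The only non-zero element of $C_Q^0(X_k)$ in internal degree $6$ is $\zeta^{-6}$. So over $Q$ the class $[\xi_2^2]$ dies in $X_k$ exactly for $k\le8$, and $8>7$: the analog of the conjecture over $Q$ is false at once. Over $A_*$, however, $[\xi_2^2]$ is not a cocycle: $d[\xi_2^2]=[\xi_1^4|\xi_1^2]=x_2x_1$. We now show that its fourth power lifts.

## 6. The fourth power of $[\xi_2^2]$ lifts: the class $g$

**Lemma 4.** There is a cocycle $\gamma\in C^4_{A_*}(\mathbb F_2)$ of internal degree $24$ whose image in $C_Q(\mathbb F_2)$ is $[\xi_2^2]^4$. Put $g=[\gamma]\in\mathrm{Ext}_A^{4,24}(\mathbb F_2,\mathbb F_2)$, in stem $20$.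

*Proof.* **Step 1: squaring twice, to push the obstruction into a computable place.** Let $\alpha=[\xi_2^2]$ and $\beta=d\alpha=x_2x_1\in C_P(\mathbb F_2)$. Put
$$\alpha_1=\alpha^2+\alpha\cup_1\beta,\quad\beta_1=\beta\cup_1\beta,\quad\alpha_2=\alpha_1^2+\alpha_1\cup_1\beta_1,\quad\beta_2=\beta_1\cup_1\beta_1.$$
By (2), $d(\alpha\cup_1\beta)=\beta\cup_1\beta+\alpha\beta+\beta\alpha$, while $d(\alpha^2)=\beta\alpha+\alpha\beta$. So $d\alpha_1=\beta_1$, and likewise $d\alpha_2=\beta_2$. By naturality $\beta_1,\beta_2\in C_P(\mathbb F_2)$. The element $\beta$ has degree $2$ and $\beta_1$ has degree $3$, so in $\mathrm{Ext}_P(\mathbb F_2)=\mathbb F_2[h_1,h_2,\dots]$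
$$[\beta_1]=Sq^1(h_1h_2)=h_2^3+h_1^2h_3,\qquad[\beta_2]=Sq^2(h_2^3+h_1^2h_3)=h_3h_2^4+h_4h_1^4 .$$
The second value follows from the total operation $Sq\,h_i=h_{i+1}+h_i^2$. In $(h_3+h_2^2)^3$ the degree-$5$ part is $3h_3h_2^4=h_3h_2^4$, and in $(h_2^2+h_1^4)(h_4+h_3^2)$ it is $h_1^4h_4$. So $\beta_2=x_3x_2^4+x_4x_1^4+d\theta$ with $\theta\in C_P^4(\mathbb F_2)$.

**Step 2: bounding $\beta_2$ in $C_{A_*}$ by something invisible over $Q$.** First, $x_3x_2^4=d([\xi_2^4]x_2^3)$. Next let $\tau=[\xi_2]$, $d\tau=x_1x_0$, $\tau_1=\tau^2+\tau\cup_1d\tau$. As in Step 1, $d\tau_1=d\tau\cup_1d\tau$. This lies in $C_{\mathbb F_2[\xi_1]}(\mathbb F_2)$ and represents $Sq^1(h_0h_1)=h_1^3+h_0^2h_2$ there. So $x_1^3=d(\tau_1+\theta')+x_2x_0^2$ for some $\theta'\in C^2_{\mathbb F_2[\xi_1]}(\mathbb F_2)$. Also $x_1x_2=d\mu$ with $\mu=\alpha+x_1\cup_1x_2$, since $d\alpha=x_2x_1$ and $d(x_1\cup_1x_2)=x_1x_2+x_2x_1$. Therefore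
$$x_4x_1^4=x_4x_1\cdot x_1^3=d\big(x_4x_1(\tau_1+\theta')\big)+x_4(x_1x_2)x_0^2=d\big(x_4x_1(\tau_1+\theta')+x_4\mu x_0^2\big),$$
and $\beta_2=d\eta$ with
$$\eta=[\xi_2^4]x_2^3+x_4x_1(\tau_1+\theta')+x_4\,\mu\,x_0^2+\theta .$$

**Step 3: the image over $Q$.** Put $\gamma=\alpha_2+\eta$; then $d\gamma=\beta_2+\beta_2=0$. In $C_Q(\mathbb F_2)$ every $x_i$ with $i\ge1$ vanishes, and so does $C_P^{>0}(\mathbb F_2)$. So $\eta\mapsto0$ and $\beta,\beta_1\mapsto0$, hence $\alpha_1\mapsto[\xi_2^2]^2$ and $\gamma\mapsto[\xi_2^2]^4$. $\square$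

For $g^m$ we have $s=4m$, $t=24m$ and $n=20m$, and the conjectured bound is $n+2s=28m$. Lemma 3 suggests that $32m$ is the true size. Write $\kappa(m)=\kappa(g^m)$, so $\kappa(m)$ is the largest $k\ge1$ with $r_k^*(g^m)=0$, and $0$ if there is none. These are the results to be proved.

**Theorem A.** There is a class $g\in\mathrm{Ext}_A^{4,24}(\mathbb F_2,\mathbb F_2)$, all of whose powers are non-zero, such that for every integer $N\ge10^6$
$$r_k^*(g^{13N})=0\qquad\text{for }k=364N+1.$$
Here $s=52N$, $n=t-s=260N>0$ and $\frac{k-n}{2}=52N+\frac12>s$. So the Strong algebraic Bredon–Löffler conjecture is false.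

**Theorem B.** $\kappa(m)\le32m$ for all $m\ge1$, and $\kappa(m)/m\to32$.

**Corollary C.** For every real $C$ with $0<C<3$, the statement "$r_k^*$ is a monomorphism if $s<(k-n)/C$" is false: it fails on $g^m$ for all large $m$. (The conjecture is the case $C=2$.)

Since $r_k^*(g^m)\ne0$ for $k>32m$, these classes do not contradict the original conjecture, which for $g^m$ concerns $k>2n=40m$.

## 7. Detecting $g^m$ for $k>32m$

**Lemma 5.** $r_k^*(g^m)\ne0$ for all $m\ge1$ and $k\ge32m+1$. In particular $g^m\ne0$.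

*Proof.* **Step 1: a quotient small enough to compute with.** Let
$$E=A_*/(\xi_1,\xi_2^4,\xi_3^4,\xi_4,\xi_5,\dots)=\mathbb F_2[\xi_2,\xi_3]/(\xi_2^4,\xi_3^4).$$
Modulo $\xi_1$ the elements $\xi_2,\xi_3$ are primitive. For $n\ge4$ the only terms $\xi_{n-i}^{2^i}\otimes\xi_i$ ($0<i<n$) of $\Delta\xi_n$ that could survive have $i,n-i\in\{2,3\}$, and these vanish because $2^i\ge4$ and $\xi_2^4=\xi_3^4=0$. So $E$ is a quotient Hopf algebra, and it is a quotient of $Q$. By Lemma 4, $r_k^*(g^m)$ maps to the class of $\zeta^0[\xi_2^2]^{4m}$ in $H(C_E(X_k))$. We show that this cocycle is not a coboundary.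

**Step 2: replacing words by polynomials.** Let $S=\mathbb F_2[v_1,v_2,a,b]$, and let $\pi:\bar E\to S$ be the linear map with $\xi_2\mapsto v_1$, $\xi_3\mapsto v_2$, $\xi_2^2\mapsto a$, $\xi_3^2\mapsto b$, and all other monomials $\mapsto0$. If $\bar\Delta\gamma=\sum\gamma'\otimes\gamma''$, then $\sum\pi(\gamma')\pi(\gamma'')=0$. To see this, take $\gamma$ a monomial. Since $\bar\Delta$ is cocommutative and $S$ is commutative, the off-diagonal terms cancel in pairs. A diagonal term $\xi_2^i\xi_3^j\otimes\xi_2^i\xi_3^j$ has coefficient $\binom{2i}{i}\binom{2j}{j}$, which is even as $(i,j)\ne(0,0)$. Let $\partial:X_k\otimes S\to X_k\otimes S$ be $S$-linear with $\partial(x)=(1\otimes\pi)\bar\psi(x)$, and let $\sigma(x[\gamma_1|\dots|\gamma_s])=x\otimes\pi(\gamma_1)\cdots\pi(\gamma_s)$. Then $\sigma d=\partial\sigma$, because the terms with $\bar\Delta\gamma_i$ go to $0$. Over $E$ we have $\psi(\zeta^i)=\zeta^i(1+\zeta^3\xi_2+\zeta^7\xi_3)^i$, so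
$$\partial\zeta^i=i\,(v_1\zeta^{i+3}+v_2\zeta^{i+7})+\tbinom i2(a\zeta^{i+6}+b\zeta^{i+14}).$$

**Step 3: a functional that kills the image of $\partial$.** For $i\equiv1$ and $i\equiv 2$ mod $4$, the image of $\partial$ imposes the relations $v_1\zeta^{4c}=v_2\zeta^{4c+4}$ and $a\zeta^{4c}=b\zeta^{4c+8}$. We make them literal, with $u$ in the role of $\zeta^4$. Let $V_k=\mathbb F_2[u^{\pm1}]/\langle u^c:4c\ge k\rangle$, an $\mathbb F_2[u]$-module, and define $\Theta:X_k\otimes S\to\mathbb F_2[v_2,b]\otimes V_k$ by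
$$\Theta(\zeta^{4c}f(v_1,v_2,a,b))=f(v_2u,v_2,bu^2,b)\,u^c,\qquad\Theta(\zeta^if)=0\ \text{ if }4\nmid i.$$
This respects the truncations: $\zeta^{4c}=0$ in $X_k$ iff $4c\ge k$, and then $u^c=0$ in $V_k$. It is semilinear over $f\mapsto f(v_2u,v_2,bu^2,b)$, so $\Theta\partial=0$ need only be checked on $\zeta^i$.

- $i\equiv0$ mod $4$: $\partial\zeta^i=0$.
- $i\equiv1$: $\partial\zeta^i=v_1\zeta^{i+3}+v_2\zeta^{i+7}\mapsto v_2u\cdot u^{(i+3)/4}+v_2u^{(i+7)/4}=0$.
- $i\equiv2$: $\partial\zeta^i=a\zeta^{i+6}+b\zeta^{i+14}\mapsto bu^2\cdot u^{(i+6)/4}+bu^{(i+14)/4}=0$.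
- $i\equiv3$: the exponents $i+3,i+7,i+6,i+14$ are $\equiv2,2,1,1$, so none is divisible by $4$.

Hence $\Theta\sigma d=\Theta\partial\sigma=0$, so $\Theta\sigma$ kills all coboundaries. But $\Theta\sigma(\zeta^0[\xi_2^2]^{4m})=\Theta(\zeta^0a^{4m})=b^{4m}u^{8m}$, which is non-zero if $4\cdot8m<k$. $\square$

## 8. The error term over $A_*$ and what it costs

Now try to show that $g^m$ dies for $k$ close to $32m$. By Lemmas 3 and 4 the image of $\gamma$ in $\hat C_Q$ is $\varphi^4+d\bar c$. Lift $\bar c$ to $c\in\hat C^3_{A_*}$ and $\varphi^4$ to $\tilde\varphi\in\mathcal Z^{32}\hat C^4_{A_*}$, both of internal degree $24$. Then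
$$\gamma':=\gamma+dc=\tilde\varphi+f,\tag{7}$$
where $f$ goes to $0$ in $\hat C_Q$. If $f$ were zero, $\gamma'^m$ would lie in $\mathcal Z^{32m}$ and we would be done. But all we know of the $\zeta$-powers in $f$ comes from degrees: a term $\zeta^i\otimes w$ has $w\in\bar A_*^{\otimes4}$ of degree $24+i\ge4$, so
$$f\in\mathcal Z^{-20}\hat C_{A_*}.\tag{8}$$
In $\gamma'^m=(\tilde\varphi+f)^m$ a word with $l$ letters $f$ lies in $\mathcal Z^{32m-52l}$. So one letter $f$ costs $52$, and the word $f^m$ is only in $\mathcal Z^{-20m}$. The $\zeta$-filtration alone gives nothing here, and this is where the direct argument stops.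

What we have not used is that $f$ vanishes over $Q$, that is, each of its words has a letter in $J$. A product of $l$ letters $f$ then has at least $l$ letters in $J$. So words with few $f$'s are disposed of by $\zeta$-filtration, and words with many $f$'s have many letters in $J$. For the latter we want a vanishing statement.

**Definition ($J$-filtration).** $F^pC_{A_*}(X)$ is spanned by the $x[\gamma_1|\dots|\gamma_s]$ with at least $p$ of the $\gamma_i$ in $J$. $F^p\hat C_{A_*}$ consists of the elements all of whose $\zeta^i$-coefficients lie in $F^p$.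

For example, $[\xi_2^2]\notin F^1$, $[\xi_2|\xi_1^3]\in F^1$ and $x_1^p\in F^p$. These are subcomplexes, since $J$ is a Hopf ideal and so $\bar\Delta J\subset J\otimes\bar A_*+\bar A_*\otimes J$. Since $J$ is an ideal, (1) gives $F^p\cup F^{p'}\subset F^{p+p'}$. Moreover $F^{s+1}C^s=0$, the functor $X\mapsto F^pC_{A_*}(X)$ is exact, $C_{A_*}(X)/F^1=C_Q(X)$ and $\hat C_{A_*}/F^1=\hat C_Q$. In (7), $f\in F^1$.

How strong a vanishing statement do we need? Let $X$ vanish below degree $b$. Letters in $J$ have degree at least $2$, so $F^pC(X)_t=0$ for $t-b<2p$: slope $2$ is free. To contradict the conjecture we need $K=32m-52(p-1)>28m$, so $p-1<m/13$. On $X_K$, where $b=1-K$, the cocycle of degree $24m$ has $t-b=24m+K-1\ge52m>676(p-1)$. So a slope of about $676$ is needed. The obstruction to any slope above $2$ is visible: over $P$ the powers $h_1^p$, of internal degree $2p$, are all non-zero, and $h_2^p,h_3^p,\dots$ obstruct slopes above $4,8,\dots$. But over $A_*$ all these classes have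 zero fourth power, by (3). So we first tensor with a comodule that removes $h_1,\dots,h_r$, and then take it off again, paying only a constant for each $h_i$.

## 9. A vanishing line of arbitrary slope for the $J$-filtration

In this section $C=C_{A_*}$.

**Proposition 6.** Let $r\ge1$, $D=2^{r+1}$, and let $X$ be an $A_*$-comodule with $X_j=0$ for $j<b$. If $p\ge4^r$ and $t-b<Dp-D(4^r-1)$, then $H^s(F^pC(X))_t\to\mathrm{Ext}^{s,t}_{A_*}(X)$ is zero for all $s$.

For instance, for $r=1$, $X=\mathbb F_2$, $b=0$, $p=7$, $t=14$, the condition is $14<28-12$. In this degree $F^7C$ is spanned by $x_1^7$, and the statement is $h_1^7=0$, in accordance with (3).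

*Proof.* Let $C_i=\langle1,\xi_1^{2^{i+1}}\rangle\subset P$ and $Y=\langle\xi_1^{2a}:0\le a<2^r\rangle\subset P$. These are subcomodules and subcoalgebras, and multiplication is a comodule isomorphism $C_0\otimes\dots\otimes C_{r-1}\cong Y$ (binary expansion of $a$). Put $X_{(j)}=X\otimes C_0\otimes\dots\otimes C_{j-1}$. It vanishes below degree $b$, $X_{(0)}=X$, and $X_{(r)}\cong X\otimes Y$. Say that $Z$ has property $V(\rho,c)$ if
$$H^s(F^pC(Z))_t\to H^s(F^{p-\rho}C(Z))_t\ \text{ is zero whenever } p\ge\rho,\ t-b<Dp-c\quad(\text{all }s).$$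

**Step 1: compute the cohomology of the graded pieces.** Let $Z$ be a bounded below comodule and $\mathrm{gr}^p=F^pC(Z)/F^{p+1}C(Z)$. It consists of words with exactly $p$ letters in $J$ and the others in $\bar Q=\bar A_*/J$. We claim that
$$C_Q(Z)\otimes(P^+)^{\otimes p}\to\mathrm{gr}^p,\qquad w\otimes p_1\otimes\dots\otimes p_p\mapsto w[p_1|\dots|p_p]$$
is a quasi-isomorphism, with zero differential on $(P^+)^{\otimes p}$. It is a chain map because $\bar\Delta P^+\subset P^+\otimes P^+\subset J\otimes J$, which raises the $J$-filtration. For $p=0$ it is an equality, so by induction it suffices that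
$$\mathrm{gr}^{p-1}\otimes P^+\to\mathrm{gr}^p,\qquad w\otimes q\mapsto w[q],$$
is a quasi-isomorphism.

Filter $\mathrm{gr}^p$ by the number of letters before the last $J$-letter, and $\mathrm{gr}^{p-1}\otimes P^+$ by the number of letters of $w$. In $\mathrm{gr}^p$, the coaction on $Z$ and the splitting of a letter before the last $J$-letter raise this number by $1$. The last $J$-letter splits into $J\otimes\bar Q$, with the number unchanged, and into $\bar Q\otimes J$, with the number raised. Splitting a later letter leaves the number unchanged. So the differentials do not decrease the filtration. On associated graded objects the source has zero differential, and the map is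
$$(\text{front words})\otimes P^+\to(\text{front words})\otimes C_Q(J),$$
where $J$ is a right $Q$-comodule through $\Delta$. In cochain degree $s$ at most $s$ letters can precede, so the filtrations are finite in each degree. Hence the map is a quasi-isomorphism if it is so on associated graded objects: in the mapping cone, a cocycle can be moved by coboundaries into higher and higher filtration, until it is $0$. So it remains to see that $H(C_Q(J))$ is $P^+$, in cohomological degree $0$.

The elements of $P^+$ are $Q$-primitive, as $P^+\mapsto0$ in $Q$. Multiplication by $\xi_1^2$ is an injective map $A_*\to A_*$ of right $Q$-comodules, up to a shift, since $\psi(\xi_1^2)=\xi_1^2\otimes1$ in $A_*\otimes Q$. So $J$ is filtered by the subcomodules $\xi_1^{2i}A_*$ ($i\ge1$), finitely in each degree, with quotients $\xi_1^{2i}A_*/\xi_1^{2i+2}A_*\cong\Sigma^{2i}Q$. By the computation for cofree comodules in Section 2, $H(C_Q(\Sigma^{2i}Q))$ is $\mathbb F_2$ in cohomological degree $0$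 and internal degree $2i$. So $H(C_Q(J))$ is concentrated in cohomological degree $0$, with one basis element in each internal degree $2i$, $i\ge1$. Since $P^+\subset H^0(C_Q(J))$ has the same dimensions, they are equal. This proves the claim, and
$$E_1^{p,q}:=H^{p+q}(\mathrm{gr}^p)=N^q\otimes(P^+)^{\otimes p},\qquad N^q=\mathrm{Ext}_Q^q(Z).$$

**Step 2: compute $d_1$.** Here $d_1:E_1^{p,q}\to E_1^{p+1,q}$ is the connecting map of $0\to\mathrm{gr}^{p+1}\to F^p/F^{p+2}\to\mathrm{gr}^p\to0$. For $\nu\in N^q$ lift a representing cocycle to $w\in C^q(Z)$. Then $dw\in F^1$, and by Step 1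
$$dw\equiv\sum_jw_j[p_j]+dv\pmod{F^2},\tag{9}$$
with $v\in F^1$, $p_j\in P^+$, and $w_j$ lifts of cocycles representing some $\nu_j\in N^q$. Put $\bar\psi(\nu)=\sum\nu_j\otimes p_j$; here $|\nu_j|<|\nu|$. Now
$$d(w[p_1|..|p_p])=dw\,[p_1|..|p_p]+w\,d[p_1|..|p_p],\qquad dv[p_1|..|p_p]=d(v[p_1|..|p_p])+v\,d[p_1|..|p_p].$$
In the second equation, $v[p_1|..|p_p]\in F^{p+1}$, so its coboundary does not matter in $H(\mathrm{gr}^{p+1})$, and the last term lies in $F^{p+2}$. Hence $d_1=\bar\psi\otimes1+1\otimes d_P$, with $d_P$ the reduced cobar differential of $P$.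

**Step 3: a vanishing line for $E_2$ when $Z=M\otimes Y$, with $M$ zero below degree $b$.** $Q$ coacts trivially on $Y\subset P$, so $\mathrm{Ext}_Q^q(M\otimes Y)=N^q\otimes Y$ with $N^q=\mathrm{Ext}_Q^q(M)$, which is zero below degree $b$. Let $\nu,w,v,w_j,p_j$ be as in Step 2, for $M$, and let $y\in Y$. By (1), $w\cup y$ lifts the representative of $\nu\otimes y$, because letters multiplied by elements of $P^+$ lie in $J$. By Leibniz and (9),
$$d(w\cup y)=dw\cup y+w\cup dy\equiv\sum_j(w_j\cup y_{(0)})[p_jy_{(1)}]+d(v\cup y)+w\cup dy\pmod{F^2}.$$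
Here $(w_j[p_j])\cup y=\sum(w_j\cup y_{(0)})[p_jy_{(1)}]$ by (1) and coassociativity, and $dv\cup y=d(v\cup y)+v\cup dy$ with $v\cup dy\in F^2$, since $dy\in Y\otimes P^+$. The element $w\cup dy$ represents $\nu\otimes\bar\psi_Y(y)$. Hence
$$\bar\psi(\nu\otimes y)=\nu\otimes\bar\psi_Y(y)+\sum_j\nu_j\otimes y_{(0)}\otimes p_jy_{(1)}.$$
For fixed $t$ and $q$, filter the complex $(E_1^{\bullet,q})_t=(N^q\otimes Y\otimes(P^+)^{\otimes\bullet})_t$ by the degree in $N^q$. That degree lies between $b$ and $t$, so the filtration is finite. By the formula, $d_1$ does not raise the degree, and the part preserving it makes the associated graded complex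
$$\bigoplus_kN^q_k\otimes C_P(Y)_{t-k}.$$

Now compute $\mathrm{Ext}_P(Y)$. Let $P'=\mathbb F_2[\xi_1^{2^{r+1}}]$. Multiplication $Y\otimes P'\to P$ is an isomorphism of coaugmented coalgebras, and under it the comodule $Y$ is $Y\otimes\mathbb F_2$. The unnormalized cobar object of a tensor product of comodules over a tensor product of coalgebras is the levelwise tensor product, so the Eilenberg–Zilber and Künneth theorems give
$$\mathrm{Ext}_P(Y)=\mathrm{Ext}_Y(Y)\otimes\mathrm{Ext}_{P'}(\mathbb F_2)=\mathrm{Ext}_{P'}(\mathbb F_2),$$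
because $Y$ is cofree over itself. The positive-degree part of $P'$ starts in degree $2^{r+1}=D$, so in cohomological degree $p$ this lives in internal degrees $\ge Dp$. If $t-b<Dp$, then $t-k<Dp$ for all $k\ge b$, and the associated graded complex has no cohomology at $p$. Hence $(E_2^{p,q})_t=0$ whenever $t-b<Dp$.

**Step 4: $X_{(r)}\cong X\otimes Y$ has $V(1,0)$.** Let $z\in F^pC^s$ be a cocycle of internal degree $t$, with $p\ge1$ and $t-b<Dp$. Its class in $E_1^{p,s-p}$ is a $d_1$-cycle. As $E_2^{p,s-p}$ vanishes in degree $t$, the class is $d_1$ of some class in $E_1^{p-1,s-p}$. So there are $w\in F^{p-1}$ and a cocycle $z'\in F^{p+1}$ with $z=dw+z'$ (a coboundary from $F^p$ is absorbed in $w$). Since $t-b<D(p+1)$, we may repeat this with $z'$. The process ends because $F^{s+1}C^s=0$, and it gives $z\in d(F^{p-1})$.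

**Step 5: descent, to remove one factor $C_j$.** *If $X_{(j+1)}$ has $V(\rho,c)$, $0\le j<r$, then $X_{(j)}$ has $V(4\rho,c+3D\rho)$.* Let $e=2^{j+1}$. Since $X_{(j+1)}=X_{(j)}\otimes C_j$, there is an exact sequence $0\to X_{(j)}\to X_{(j+1)}\to\Sigma^eX_{(j)}\to0$, and hence a long exact sequence for $H(F^qC(-))$ for each $q$. Its connecting map is right multiplication by $x_{j+1}$. To see this, let $w\in F^qC(X_{(j)})$ be a cocycle and $y=\xi_1^e\in C_j$. Then $w\cup y\in F^q$ lifts $w\otimes y$, and $d(w\cup y)=w\cup dy=w[\xi_1^e]=w\,x_{j+1}$.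

Let $z\in H^s(F^pC(X_{(j)}))_t$ with $p\ge4\rho$ and $t-b<Dp-c-3D\rho$. By $V(\rho,c)$, $z$ becomes zero in $H(F^{p-\rho}C(X_{(j+1)}))$. By exactness, in $H(F^{p-\rho}C(X_{(j)}))$ we have $z=z_1x_{j+1}$ with $z_1\in H^{s-1}(F^{p-\rho}C(X_{(j)}))_{t-e}$. The same argument applies to $z_1,z_2,z_3$ in turn, because for $0\le i\le3$
$$p-i\rho\ge\rho\qquad\text{and}\qquad t-ie-b\le t-b<Dp-c-3D\rho\le D(p-i\rho)-c .$$
Thus $z=z_4x_{j+1}^4$ in $H(F^{p-4\rho}C(X_{(j)}))$. By (3), and as $j+1\ge1$, $x_{j+1}^4=d\eta'$ with $\eta'\in C(\mathbb F_2)$. If the cocycle $w_4\in F^{p-4\rho}$ represents $z_4$, then $w_4x_{j+1}^4=d(w_4\cup\eta')$ and $w_4\cup\eta'\in F^{p-4\rho}$. So $z$ maps to $0$ in $H(F^{p-4\rho}C(X_{(j)}))$.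

**Step 6: add up.** Start from $V(1,0)$ for $X_{(r)}$ and descend $r$ times. Then $X=X_{(0)}$ has $V(\rho_0,c_0)$ with $\rho_0=4^r$ and $c_0=3D(1+4+\dots+4^{r-1})=D(4^r-1)$. Composing with $H(F^{p-4^r}C(X))\to\mathrm{Ext}_{A_*}(X)$ gives the proposition. $\square$

## 10. Balancing the two filtrations

**Proposition 7.** Let $1\le p\le m$, and suppose $K=32m-52(p-1)\ge1$. If for some $r\ge1$, with $D=2^{r+1}$, we have $p\ge4^r$ and
$$24m+K-1<Dp-D(4^r-1),\tag{10}$$
then $r_k^*(g^m)=0$ for all $k\le K$.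

*Proof.* In the DGA $\hat C_{A_*}$, $\gamma^m$ is cohomologous to $\gamma'^m$, and by (7) this is a sum of words of length $m$ in $\tilde\varphi\in\mathcal Z^{32}$ and $f\in\mathcal Z^{-20}\cap F^1$. A word with $l$ letters $f$ lies in $\mathcal Z^{32(m-l)-20l}\hat C_{A_*}\cap F^l\hat C_{A_*}$. If $l\le p-1$, then $32m-52l\ge K$, and by (5) the word maps to $0$ in $C_{A_*}(X_K)$. If $l\ge p$, it maps into $F^pC_{A_*}(X_K)$. So $r_K^*(g^m)$ is represented by the image of $\gamma'^m$, a cocycle in $F^pC_{A_*}(X_K)$ of internal degree $t=24m$. The bottom degree of $X_K$ is $b=1-K$, so $t-b=24m+K-1$. By (10) and Proposition 6, $r_K^*(g^m)=0$, and then $r_k^*(g^m)=0$ for all $k\le K$. $\square$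

**Proof of Theorem A.** Take $g$ from Lemma 4; all its powers are non-zero by Lemma 5. Let $N\ge10^6$ and take $m=13N$, $p=N$. Then $K=416N-52(N-1)=364N+52$, and the left side of (10) is $312N+364N+51=676N+51$. Take $r=9$, so $D=1024$, $4^9=262144\le N$ and $D(4^9-1)=268\,434\,432$. Condition (10) reads $348N>268\,434\,483$, which holds for $N\ge10^6$. By Proposition 7, $r_k^*(g^{13N})=0$ for all $k\le364N+52$, in particular for $k=364N+1$. The class $g^{13N}\ne0$ has $s=52N$, $t=312N$, $n=260N>0$, and $\frac{k-n}2=\frac{104N+1}{2}=52N+\frac12>s$. So $r_k^*$ is not a monomorphism in this bidegree although $s<\frac{k-n}{2}$. $\blacksquare$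

**Proof of Theorem B.** The bound $\kappa(m)\le32m$ is Lemma 5. For the lower bound let $0<\delta<\frac12$. Choose $r$ with $2^{r+1}\delta>56$, and put $D=2^{r+1}$ and $p=\lceil\delta m\rceil\le m$. For $m$ large, $p\ge4^r$. Since $0\le p-1\le\delta m$, the number $K=32m-52(p-1)$ satisfies $(32-52\delta)m\le K\le32m$, and $(32-52\delta)m\ge1$ for $m$ large, because $52\delta<26$. Also
$$24m+K-1<56m\le D\delta m-D(4^r-1)\le Dp-D(4^r-1),$$
where the middle inequality holds for $m$ large because $D\delta>56$. Proposition 7 gives $\kappa(m)\ge K\ge(32-52\delta)m$ for all large $m$. As $\delta$ is arbitrary, $\liminf\kappa(m)/m\ge32$. With the upper bound, $\kappa(m)/m\to32$. $\blacksquare$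

**Proof of Corollary C.** Let $0<C<3$ and put $k=\kappa(m)$, which is at least $1$ for $m$ large. For $g^m$ we have $s=4m$ and $n=20m$, so by Theorem B $(k-n)/C=(12+o(1))m/C$. Since $12/C>4$, this exceeds $4m=s$ for all large $m$, while $r_k^*(g^m)=0$ and $g^m\ne0$. $\blacksquare$
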